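\title{Closure-preserving bases in function spaces over Polish spaces}

\begin{abstract}
We prove that for every separable completely metrizable space $X$ the space $C_k(X)$ of continuous real-valued functions on $X$ with the compact-open topology is an $M_1$ space, that is, it has a $\sigma$-closure-preserving base. Moreover, every point of $C_k(X)$ has a closure-preserving base of open neighborhoods. The same holds for $C_k(X,E)$ when $X$ is a compact-covering image of a Polish space and $E\neq0$ is a separable metrizable locally convex space. Conversely, if $X$ is separable metrizable and $C_k(X)$ is stratifiable, then every closed subspace of $X$ is a Baire space. Hence for coanalytic $X$ the space $C_k(X)$ is $M_1$ if and only if it is stratifiable, if and only if $X$ is Polish.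
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tikhonov: they are Hausdorff, and a point can be separated from a closed set not containing it by a continuous function into $[0,1]$. For a space $X$ let $C(X)$ be the set of continuous real-valued functions on $X$, and let $C_k(X)$ be $C(X)$ with the compact-open topology. A basic open neighborhood of $f\in C(X)$ has the form
\[
B(f,K,\varepsilon)=\{g\in C(X): |f(x)-g(x)|<\varepsilon\text{ for all }x\in K\},
\]
where $K\subseteq X$ is compact and $\varepsilon>0$.

A family $\mathcal A$ of subsets of a space is \emph{closure-preserving} if $\overline{\bigcup\mathcal A'}=\bigcup\{\overline A:A\in\mathcal A'\}$ for every subfamily $\mathcal A'\subseteq\mathcal A$. A space is $M_1$ if it has a $\sigma$-closure-preserving base, that is, a base which is a countable union of closure-preserving families.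

Finite families are closure-preserving, and so are locally finite families, because near any point only finitely many members matter. Thus a second countable space is $M_1$, and so is a metrizable space, since it has a $\sigma$-discrete base. The definition keeps from local finiteness only the fact that closure commutes with union, and this makes a real difference. A point lies in finitely many members of a locally finite family, so a space with a $\sigma$-locally finite base is first countable. A point may lie in all members of a closure-preserving family, so $M_1$ is a property that can be asked of spaces with no countable local bases.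

Function spaces are a natural source of such spaces. Suppose that $X$ has compact subsets $Q_0\subseteq Q_1\subseteq\cdots$ such that every compact subset of $X$ lies in some $Q_m$; this is so when $X$ is locally compact, separable and metrizable. Then the topology of $C_k(X)$ is given by the countably many seminorms $\max_{Q_m}|f|$, so $C_k(X)$ is metrizable and hence $M_1$. For the Baire space $X=\omega^\omega$, on the other hand, $C_k(X)$ is not first countable. Indeed, if the sets $B(0,Q_m,\varepsilon_m)$ formed a base at $0$, then for each point $x$ one of them would lie in $B(0,\{x\},1)$, which forces $x\in Q_m$; but a point $x$ with $x(m)>\max\{y(m):y\in Q_m\}$ for all $m$ lies in no $Q_m$. This leads to the following question, posed in \cite{NMP}.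

\begin{quote}
\emph{If $X$ is separable and completely metrizable, is $C_k(X)$ an $M_1$ space?}
\end{quote}

There are reasons to expect either answer. The compact subsets of a Polish (separable, completely metrizable) space are well organized: they are dominated by a family $K_\alpha$ indexed by sequences $\alpha\in\omega^\omega$, and a compactness argument shows that the sets $B(0,K_\alpha,u)$ are closure-preserving up to an arbitrarily small error in the radius $u$; see \eqref{eq:nearmiss}. On the other hand, the error cannot be removed for these sets (Example~\ref{ex:fan}), and the definition of a closure-preserving family tolerates no error. The answer is yes.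

\begin{theorem}\label{thm:polish}
If $X$ is separable and completely metrizable, then $C_k(X)$ is $M_1$. Moreover, every point of $C_k(X)$ has a closure-preserving neighborhood base of open sets.
\end{theorem}

The proof gives more. A continuous map $\rho:P\to X$ is \emph{compact-covering} if every compact subset of $X$ is contained in the image of a compact subset of $P$. For a locally convex space $E$, let $C_k(X,E)$ be the set $C(X,E)$ of continuous maps $X\to E$ with the compact-open topology. Its basic neighborhoods are
\[
B_{p'}(f,Q,\varepsilon)=\{h\in C(X,E):p'(h(x)-f(x))<\varepsilon\text{ for all }x\in Q\},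
\]
with $Q\subseteq X$ compact, $p'$ a continuous seminorm on $E$ and $\varepsilon>0$.

\begin{theorem}\label{thm:general}
Let $X$ be a Tikhonov space which is a continuous compact-covering image of a Polish space, and let $E\neq0$ be a separable metrizable locally convex space. Then $C_k(X,E)$ is $M_1$, and each of its points has a closure-preserving open neighborhood base.
\end{theorem}

Theorem~\ref{thm:polish} is the case where $X$ is Polish and $E=\mathbb R$. A reader interested only in that case may read every seminorm below as the absolute value.

Completeness cannot be dropped from Theorem~\ref{thm:polish}. A space $Y$ is \emph{stratifiable} if one can assign to every closed $H\subseteq Y$ and every $n\in\omega$ an open set $G(n,H)\supseteq H$ so that $\bigcap_n\overline{G(n,H)}=H$, and $G(n,H)\subseteq G(n,H')$ whenever $H\subseteq H'$. A space is \emph{Baire} if no nonempty open subset of it is a countable union of nowhere dense sets. A subset of a Polish space is \emph{analytic} if it is empty or a continuous image of a Polish space, and \emph{coanalytic} if its complement is analytic; Borel sets are coanalytic.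

\begin{theorem}\label{thm:converse}
Let $X$ be separable metrizable. If $C_k(X)$ is $M_1$, or just stratifiable, then every closed subspace of $X$ is a Baire space. Hence, if $X$ is coanalytic (in particular Borel) in some Polish space, then
\[
C_k(X)\text{ is }M_1\iff C_k(X)\text{ is stratifiable}\iff X\text{ is Polish}.
\]
\end{theorem}

For example, $C_k(\mathbb Q)$ is not $M_1$, since $\mathbb Q$ is a countable union of nowhere dense singletons.

Section~\ref{sec:cp} reduces Theorem~\ref{thm:general} to finding a closure-preserving base at $0$ and shows by examples what goes wrong with the basic neighborhoods. Section~\ref{sec:coding} sets up the compact sets $K_\alpha$. The heart of the paper is the construction, in Sections~\ref{sec:U} and~\ref{sec:prop}, of a closure-preserving family of open sets $U_\alpha$ squeezed between the balls of radii $\frac12$ and $1$ over $K_\alpha$. Section~\ref{sec:main} completes the proof of Theorem~\ref{thm:general}. Section~\ref{sec:converse} proves Theorem~\ref{thm:converse}; its first assertion does not depend on the earlier sections.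

\section{Closure-preserving families of neighborhoods of zero}\label{sec:cp}

We verify that a family is closure-preserving one point at a time.

\begin{lemma}\label{lem:criterion}
A family $\mathcal A$ of subsets of a space $Y$ is closure-preserving if and only if every $y\in Y$ has a neighborhood $W$ that misses every $A\in\mathcal A$ with $y\notin\overline A$. Subfamilies of closure-preserving families, finite unions of such families, and their images under homeomorphisms of $Y$ are closure-preserving. A decreasing sequence of sets is closure-preserving.
\end{lemma}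

\begin{proof}
Let $\mathcal A_y=\{A\in\mathcal A:y\notin\overline A\}$. If $\mathcal A$ is closure-preserving, then $y\notin\overline{\bigcup\mathcal A_y}$, and the complement of this closed set is the required $W$. Conversely, let $\mathcal A'\subseteq\mathcal A$. The inclusion $\overline{\bigcup\mathcal A'}\supseteq\bigcup\{\overline A:A\in\mathcal A'\}$ always holds. If $y$ is not in the right side, then $\mathcal A'\subseteq\mathcal A_y$, so $W$ misses $\bigcup\mathcal A'$ and $y$ is not in the left side. For a subfamily use the same $W$, and for a finite union of families intersect the sets $W$. Homeomorphisms commute with closures and unions. The union of a nonempty subfamily of a decreasing sequence is its largest member.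
\end{proof}

The content of the criterion is uniformity: each $A$ with $y\notin\overline A$ is missed by some neighborhood of $y$, and we ask for one neighborhood that serves all of them. In a separable topological vector space, such as $C_k(X,E)$ will turn out to be, it is enough to work at the origin.

\begin{lemma}\label{lem:group}
Let $Y$ be a separable topological vector space and let $\mathcal B$ be a closure-preserving family of open neighborhoods of $0$ which is a base at $0$. Then every point of $Y$ has a closure-preserving open neighborhood base, and $Y$ is $M_1$.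
\end{lemma}

\begin{proof}
For $y\in Y$ the family $y+\mathcal B=\{y+B:B\in\mathcal B\}$ is a closure-preserving open base at $y$. Let $\{d_n:n\in\omega\}$ be dense in $Y$. We show that $\bigcup_n(d_n+\mathcal B)$ is a base. Let $U$ be open and $y\in U$. By continuity of subtraction there is $B\in\mathcal B$ with $y+b-b'\in U$ for all $b,b'\in B$. The nonempty open set $y-B$ contains some $d_n=y-b'$ with $b'\in B$. Then $y=d_n+b'\in d_n+B$ and $d_n+B=y-b'+B\subseteq U$.
\end{proof}

The obvious candidates for a base at $0$ in $C_k(X)$ are the sets $B(0,K,u)$. The closure of $B(0,K,u)$ is $\{f:|f|\le u\text{ on }K\}$: this set is closed, and for $f$ in it the functions $(1-\eta)f\in B(0,K,u)$ tend to $f$ as $\eta\downarrow0$. Families of such sets fail to be closure-preserving in two different ways.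

\begin{example}[escape to infinity]\label{ex:escape}
Let $\{x_n:n\in\omega\}$ be an infinite closed discrete subset of $X$, and let $f$ be the constant function $2$. Then $f\notin\overline{B(0,\{x_n\},1)}$ for all $n$. But every compact $Q$ omits some $x_n$, and there is $h\in C(X)$ with $h=2$ on $Q$ and $h(x_n)=0$. So $f\in\overline{\bigcup_nB(0,\{x_n\},1)}$.
\end{example}

Thus one cannot use all compact sets. One has to choose a cofinal family of them in which the places where $f$ is large cannot run off to infinity. Even then the second failure remains.

\begin{example}[failure at the threshold, and a repair]\label{ex:fan}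
Let $F=\{*\}\cup(\omega\times\omega)$. Put $\theta(*)=0$, $\theta(j,n)=2^{-j}$, and $d(x,y)=\max(\theta(x),\theta(y))$ for $x\ne y$. This is a complete metric, because in a Cauchy sequence that is not eventually constant $\theta$ tends to $0$. The points $(j,n)$ are isolated, and the sets $F_J=\{*\}\cup\{(j,n):j\ge J\}$ form a base at $*$. Each row $\{j\}\times\omega$ is closed and discrete. So $F$ is a Polish space that is not locally compact at $*$, and every compact subset of $F$ lies in one of the compact sets $K_\alpha=\{*\}\cup\{(j,n):n\le\alpha(j)\}$, $\alpha\in\omega^\omega$.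

The family of the sets $B(0,K_\alpha,1)$ is not closure-preserving. Let $\alpha_m(j)=0$ for $j<m$ and $\alpha_m(j)=1$ for $j\ge m$. Let $f(*)=f(j,0)=1$ and $f(j,n)=1+2^{-j}$ for $n\ge1$. Then $f$ is continuous and $f(m,1)>1$, so $f\notin\overline{B(0,K_{\alpha_m},1)}$. But for $2^{-m}<\eta<1$ the function $f-\eta$ lies in $B(0,K_{\alpha_m},1)$, so $f$ is in the closure of the union. The maximum of $|f|$ on $K_{\alpha_m}$ exceeds the threshold $1$ by an amount that tends to $0$.

The repair is to use two thresholds. Let
\[
V_\alpha=\{h:|h(*)|<\tfrac12\text{ and }|h|<1\text{ on }K_\alpha\}.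
\]
We check the criterion of Lemma~\ref{lem:criterion} at $f\in C(F)$. If $|f(*)|>\frac12$, then $W=\{h:|h(*)|>\frac12\}$ misses every $V_\alpha$. Let $|f(*)|\le\frac12$, and take $J$ with $|f|<1$ on $F_J$. For each $j<J$ such that $|f|>1$ somewhere in row $j$, let $n_j$ be least with $|f(j,n_j)|>1$. Let $W$ be the set of $h$ with $|h(j,n_j)|>1$ for these finitely many $j$. If $f\notin\overline{V_\alpha}$, then $|f(j,n)|>1$ for some $(j,n)\in K_\alpha$, for otherwise $(1-\eta)f\in V_\alpha$ for all $\eta\in(0,1)$. Then $j<J$ and $n_j\le n\le\alpha(j)$, so $(j,n_j)\in K_\alpha$ and $W\cap V_\alpha=\emptyset$. Hence $\{V_\alpha:\alpha\in\omega^\omega\}$ is closure-preserving.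
\end{example}

Two features of this example survive in the general proof: one neighborhood $W$ is defined by finitely many test points that catch all relevant $\alpha$, and the gap between two thresholds is what makes finitely many test points enough. The example depends, however, on a hierarchy among the points of $F$: there is one bad point, and it gets the lower threshold. In $\omega^\omega$ all points look alike. We shall use infinitely many thresholds, and it will be the function $h$, not the point $x$, that determines which threshold applies.

\section{Coding the compact sets by sequences of integers}\label{sec:coding}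

From now until the end of Section~\ref{sec:main}, $X$ and $E$ are as in Theorem~\ref{thm:general}. If $X=\emptyset$, then $C_k(X,E)$ is a point, so we assume $X\ne\emptyset$. Since $E$ is metrizable and locally convex, its topology is defined by a sequence of continuous seminorms $p_1\le p_2\le\cdots$, and since $E\ne0$ we may take $p_1\neq0$. Every continuous seminorm is bounded by a multiple of some $p_m$, so the sets $B_{p_m}(0,K,\varepsilon)$ form a base at $0$ in $C_k(X,E)$.

Let $\omega=\{0,1,\dots\}$ and let $S=\omega^{<\omega}$ be the set of finite sequences in $\omega$. For $x\in\omega^\omega$, $x|n\in S$ is the sequence of the first $n$ terms of $x$. For $\sigma\in S$ of length $|\sigma|$, let $[\sigma]$ be the clopen set of all $x\in\omega^\omega$ extending $\sigma$, and let $x_\sigma=\sigma^{\frown}000\cdots\in[\sigma]$. The sets $[\sigma]$ form a base of $\omega^\omega$.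

\subsection{The map $\pi$ and separability}

\begin{lemma}\label{lem:coding}
There is a continuous surjection $\pi:\omega^\omega\to X$ such that every compact $K\subseteq X$ is contained in $\pi(L)$ for some compact $L\subseteq\omega^\omega$.
\end{lemma}

\begin{proof}
A composition of compact-covering surjections is a compact-covering surjection, so we may assume that $X$ itself is Polish. Embed $X$ as a $G_\delta$ subset of a compact metrizable space $cX$, let $\varphi:2^\omega\to cX$ be a continuous surjection from the Cantor set, and let $Z=\varphi^{-1}(X)$. Then $Z$ is a nonempty $G_\delta$ subset of $2^\omega$, hence a zero-dimensional Polish space. Such a space is homeomorphic to a closed subset of $\omega^\omega$ \cite[7.8]{Kechris}, with which we identify $Z$, and every nonempty closed subset of $\omega^\omega$ is a retract of $\omega^\omega$ \cite[2.8]{Kechris}. Let $r:\omega^\omega\to Z$ be a retraction and $\pi=\varphi\circ r$. If $K\subseteq X$ is compact, then $K$ is closed in $cX$, so $L=\varphi^{-1}(K)\subseteq Z$ is closed in $2^\omega$ and hence compact, and $\pi(L)=\varphi(L)=K$.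
\end{proof}

\begin{lemma}\label{lem:separable}
$C_k(X,E)$ is separable.
\end{lemma}

\begin{proof}
Let $\mathcal I$ be a countable base of $E$. Consider the countably many sets
\[
\{h\in C(X,E):h(\pi[\sigma_i])\subseteq I_i\text{ for }i\le r\},\qquad r\in\omega,\ \sigma_i\in S,\ I_i\in\mathcal I .
\]
It suffices to show that every $B_{p'}(f,K,\varepsilon)$ contains a nonempty set of this form, for then one point from each nonempty set gives a countable dense set. Let $K\subseteq\pi(L)$ with $L$ compact. Each $y\in L$ has a neighborhood $[\sigma]$ such that $f(\pi[\sigma])$ lies in some $I\in\mathcal I$ of $p'$-diameter less than $\varepsilon$. Cover $L$ by finitely many such $[\sigma_i]$, with corresponding $I_i$. The resulting set contains $f$. If $h$ belongs to it and $x\in K$, then $x\in\pi[\sigma_i]$ for some $i$, so $h(x),f(x)\in I_i$ and $p'(h(x)-f(x))<\varepsilon$.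
\end{proof}

By Lemmas~\ref{lem:group} and~\ref{lem:separable}, Theorem~\ref{thm:general} follows once we find a closure-preserving base of open neighborhoods of $0$.

\subsection{A dichotomy}\label{sub:dichotomy}

Suppose first that every $y\in\omega^\omega$ has an $n$ such that $\pi[y|n]$ is contained in a compact subset of $X$. Then countably many sets $[\sigma_i]$ cover $\omega^\omega$ with $\pi[\sigma_i]\subseteq Q_i$ and $Q_i$ compact. A compact $K\subseteq X$ lies in $\pi(L)$ with $L$ compact, and $L$ is covered by finitely many $[\sigma_i]$, so $K\subseteq Q_0\cup\dots\cup Q_m$ for all large $m$. Hence the sets $B_{p_m}(0,Q_0\cup\dots\cup Q_m,1/m)$, $m\ge1$, form a decreasing base at $0$, which is closure-preserving by Lemma~\ref{lem:criterion}. Theorem~\ref{thm:general} holds in this case.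

So we assume from now on that there is $y\in\omega^\omega$ such that no $\pi[y|j]$ is contained in a compact set. Composing $\pi$ with the homeomorphism of $\omega^\omega$ that interchanges $0$ and $y(i)$ in each coordinate $i$, we may assume that $y=000\cdots$. Writing $0^j$ for the sequence of $j$ zeros, we have:
\begin{equation}\label{eq:noncompact}
\text{for no $j$ is $\pi[0^j]$ contained in a compact subset of $X$.}
\end{equation}
Put $x_*=\pi(000\cdots)$ and $q_\sigma=\pi(x_\sigma)$ for $\sigma\in S$. Let $\tau_0,\tau_1,\dots$ enumerate $S$ and put $a_i=q_{\tau_i}$. The points $x_\sigma$ are dense in $\omega^\omega$, so $\{a_i:i\in\omega\}$ is dense in $X$.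

\subsection{The compact sets $K_\alpha$ and finite test sets}

For $\alpha,x\in\omega^\omega$ write $x\le\alpha$ if $x(i)\le\alpha(i)$ for all $i$, and for $\sigma\in S$ write $\sigma\le\alpha$ if $\sigma(i)\le\alpha(i)$ for all $i<|\sigma|$; the latter is equivalent to $x_\sigma\le\alpha$. If $x\le\alpha$, then $x|n\le\alpha$ for all $n$. Let $D$ be the set of \emph{nondecreasing} $\alpha\in\omega^\omega$. For $\alpha\in D$ the set $L_\alpha=\{x:x\le\alpha\}$ is a product of finite sets, so $L_\alpha$ and $K_\alpha=\pi(L_\alpha)$ are compact. We have
\begin{itemize}
\item[(K1)] $x_*\in K_\alpha$ for all $\alpha\in D$, and $q_\sigma\in K_\alpha$ whenever $\sigma\le\alpha$;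
\item[(K2)] for every compact $K\subseteq X$ and every finite $C\subseteq S$ there is $\alpha\in D$ with $K\subseteq K_\alpha$ and $\sigma\le\alpha$ for all $\sigma\in C$.
\end{itemize}
For (K2), let $K\subseteq\pi(L)$ with $L$ compact, let $L'=L\cup\{x_\sigma:\sigma\in C\}\cup\{000\cdots\}$, and put $\alpha(i)=\max\{x(i'):x\in L',\ i'\le i\}$.

For a finite set $C\subseteq S$ we say that $\alpha\in D$ \emph{meets} $C$ if $\sigma\le\alpha$ for some $\sigma\in C$, and that $\alpha$ \emph{misses} $C$ otherwise. The next lemma excludes the escape of Example~\ref{ex:escape} for the family $K_\alpha$: all $\alpha$ on whose compact set a given function exceeds $u$ are caught by finitely many points at which it exceeds $t$.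

\begin{lemma}\label{lem:test}
Let $g:\omega^\omega\to\mathbb R$ be continuous and $t<u$. There is a finite $C\subseteq S$ such that $g(x_\sigma)>t$ for all $\sigma\in C$, and $g\le u$ on $L_\alpha$ for every $\alpha\in D$ that misses $C$.
\end{lemma}

\begin{proof}
Let $\Sigma=\{\sigma\in S:g>t\text{ on }[\sigma]\}$. Then $g(x_\sigma)>t$ for $\sigma\in\Sigma$, and by continuity $g(x)>t$ implies $x|n\in\Sigma$ for some $n$. If $\Sigma=\emptyset$, then $g\le t$ everywhere and $C=\emptyset$ works. Otherwise $\Sigma$ is infinite, being closed under extension; write $\Sigma=\{\sigma^0,\sigma^1,\dots\}$ and $C^m=\{\sigma^i:i<m\}$. Suppose that no $C^m$ works. Then there are $\alpha_m\in D$ missing $C^m$ and $x_m\le\alpha_m$ with $g(x_m)>u$. We find $\sigma\in\Sigma$ with $\sigma\le\alpha_m$ for infinitely many $m$. This is a contradiction, since $\sigma\in C^m$ for all large $m$.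

Suppose first that $\sup_m\alpha_m(i)<\infty$ for all $i$. Then the $x_m$ lie in a compact set, so a subsequence converges to some $y$, and $g(y)\ge u>t$. Take $n$ with $\sigma=y|n\in\Sigma$. For large $m$ in the subsequence, $\sigma=x_m|n\le\alpha_m$.

Otherwise let $i$ be least with $\sup_m\alpha_m(i)=\infty$. There are only finitely many values of $\alpha_m|i$, so there is an infinite set $I$ of indices on which $\alpha_m|i$ is constant and $\alpha_m(i)\to\infty$. Fix $l\in I$ and $n$ with $\sigma=x_l|n\in\Sigma$. Let $m\in I$ be so large that $\alpha_m(i)\ge x_l(i')$ for all $i'<n$. If $i'<\min(i,n)$, then $x_l(i')\le\alpha_l(i')=\alpha_m(i')$. If $i\le i'<n$, then $x_l(i')\le\alpha_m(i)\le\alpha_m(i')$ because $\alpha_m$ is nondecreasing. So $\sigma\le\alpha_m$.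
\end{proof}

\begin{remark}\label{rem:monotone}
The lemma is the reason for restricting to nondecreasing $\alpha$: a nondecreasing sequence that is large in one coordinate is large in all later ones. For arbitrary $\alpha\in\omega^\omega$ it fails. Let $g(x)=1$ if $x(x(0)+1)\ge1$ and $g(x)=0$ otherwise, and let $t=0$, $u=\frac12$. Let $\beta_m(0)=m$, $\beta_m(m+1)=1$, and $\beta_m(i)=0$ for all other $i$. Then $g$ is locally constant and $g(\beta_m)=1$. If $g(x_\sigma)>0$ and $\sigma\le\beta_m$, then $\beta_m(x_\sigma(0)+1)\ge1$, so $m=x_\sigma(0)$. Thus each $\sigma$ catches at most one $\beta_m$.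
\end{remark}

We transfer the lemma to $X$. For finite $C\subseteq S$ put
\[
T(C)=\{q_\sigma:\sigma\in C\},\qquad M(C)=\bigcup\{K_\alpha:\alpha\in D\text{ misses }C\}.
\]
The finite set $T(C)$ consists of \emph{test points}, and $M(C)$ is the part of $X$ covered by those $K_\alpha$ that $C$ does not catch. Until the end of Section~\ref{sec:prop}, fix a nonzero continuous seminorm $p$ on $E$ and write $|v|=p(v)$ for $v\in E$. For $f\in C(X,E)$, $|f|$ is the continuous real function $x\mapsto p(f(x))$. For compact $K$ the map $h\mapsto\max_K|h|$ is continuous on $C_k(X,E)$, so sets of the form $\{h:|h(x)|<c\}$, $\{h:|h(x)|>c\}$ and $\{h:|h|<c\text{ on }K\}$ are open. Three facts will be used.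
\begin{itemize}
\item[(T1)] If $\alpha$ meets $C$, then $K_\alpha\cap T(C)\ne\emptyset$. If $\alpha$ misses $C$, then $K_\alpha\subseteq M(C)$.
\item[(T2)] If $|f(x)|>u$ for some $x\in M(C)$, then $|f(a_i)|>u$ for some $i$ with $a_i\in M(C)$.
\item[(T3)] For $f\in C(X,E)$ and $t<u$ there is a finite $C\subseteq S$ with $|f|>t$ on $T(C)$ and $|f|\le u$ on $M(C)$.
\end{itemize}
Here (T1) follows from (K1), and (T3) is Lemma~\ref{lem:test} for $g=|f|\circ\pi$. For (T2), let $x=\pi(y)$ with $y\le\alpha$ and $\alpha$ missing $C$. Then $q_{y|n}\in K_\alpha\subseteq M(C)$ for all $n$, and $q_{y|n}\to x$.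

These facts already show that the balls over the $K_\alpha$ are closure-preserving up to an error in the radius: for $0<t<u$ and every $D'\subseteq D$,
\begin{equation}\label{eq:nearmiss}
\overline{\bigcup_{\alpha\in D'}\{h:|h|<t\text{ on }K_\alpha\}}\ \subseteq\ \bigcup_{\alpha\in D'}\{f:|f|\le u\text{ on }K_\alpha\}.
\end{equation}
Indeed, if $f$ is not in the right side, take $C$ as in (T3). Every $\alpha\in D'$ meets $C$, so by (T1) the neighborhood $\{h:|h|>t\text{ on }T(C)\}$ of $f$ misses the union on the left. The rest of the proof closes the gap between $t$ and $u$.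

\section{Thresholds, marks and codes}\label{sec:U}

Fix real numbers
\[
\tfrac12=u_0<t_1<u_1<t_2<u_2<\cdots<1 .
\]
We call the $u_j$ \emph{upper constants}, and the $t_j$ together with the number $2$ \emph{lower constants}. All of them are positive, and no upper constant equals a lower constant. Enumerate the finite subsets of $S$ as $C_0=\emptyset,C_1,C_2,\dots$, and write $T_c=T(C_c)$ and $M_c=M(C_c)$. For $j\ge1$ and $c\in\omega$ let
\[
N^j_c=\{f\in C(X,E):|f|\ge t_j\text{ on }T_c\text{ and }|f|\le u_j\text{ on }M_c\}.
\]
By (T3),
\begin{equation}\label{eq:N}
\text{for each $f\in C(X,E)$ and each $j\ge1$ there is $c$ with $f\in N^j_c$.}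
\end{equation}

Start with the balls $\{h:|h|<u_0\text{ on }K_\alpha\}$ and a function $f\in N^1_c$. The neighborhood $\{h:|h|>u_0\text{ on }T_c\}$ of $f$ misses the balls of all $\alpha$ that meet $C_c$. About an $\alpha$ that misses $C_c$ the test points say nothing, but then $|f|\le u_1$ on $K_\alpha$. For such $\alpha$ we enlarge the ball until $f$ lies in its closure; then the criterion of Lemma~\ref{lem:criterion} demands nothing for the pair $f,\alpha$. Enlarging the radius to $u_1$ would only move the problem from $u_0$ to $u_1$. We want to add open sets that accumulate on $N^1_c$ and on as little else as possible. The bound $|f|\le u_1$ on $M_c$ concerns a set that need not be compact, so an open set can impose it only in part, say at the points $a_i\in M_c$ with $i\le n$. To keep the sets with small $n$ from adding too much, we charge a price: a function using the $n$th set must be large at a special point $z_{1,n}$. These points leave every compact set as $n\to\infty$, so the price is invisible in the limit. This is where \eqref{eq:noncompact} is used.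

\subsection{Marks}

Fix $j\ge1$. By \eqref{eq:noncompact} the closed set $A_j=\overline{\pi[0^j]}$ is not compact. The space $X$ is Lindel\"of, as a continuous image of $\omega^\omega$, and so is $A_j$. A Lindel\"of space that is not compact is not countably compact, so $A_j$ has an infinite subset that is closed and discrete in $A_j$, and hence in $X$. In this subset choose distinct points $z_{j,n}$, $n\in\omega$, called \emph{marks}, with
\begin{itemize}
\item[(M0)] $z_{j,n}\notin\{a_0,\dots,a_n\}$.
\end{itemize}
For fixed $j$ the marks go to infinity, while as $j$ grows they are confined to sets that shrink toward $x_*$: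
\begin{itemize}
\item[(M1)] for each $j$, a compact subset of $X$ contains $z_{j,n}$ for only finitely many $n$;
\item[(M2)] if $f\in C(X,E)$ and $|f(x_*)|\le1$, then there is $J\ge1$ with $|f(z_{J,n})|\le\frac32$ for all $n$.
\end{itemize}
For (M2), choose $J\ge1$ with $|f\circ\pi|<\frac32$ on $[0^J]$; then $|f|\le\frac32$ on $A_J$.

\subsection{The sets $U_\alpha$}

A \emph{code} is a finite sequence $\kappa=((c_1,n_1),\dots,(c_k,n_k))$ in $\omega\times\omega$, of length $k\ge0$. Let $\alpha\in D$. If $\alpha$ meets one of $C_{c_1},\dots,C_{c_k}$, put $U^\kappa_\alpha=\emptyset$. Otherwise let $U^\kappa_\alpha$ be the set of $h\in C(X,E)$ such that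
\begin{itemize}
\item[(U0)] $|h|<u_k$ on $K_\alpha$,
\end{itemize}
and for every $j=1,\dots,k$:
\begin{itemize}
\item[(U1$_j$)] $|h|>t_j$ on $T_{c_j}$;
\item[(U2$_j$)] for every $c'<c_j$ such that $\alpha$ meets $C_{c'}$, there is $q\in T_{c'}$ with $|h(q)|<u_{j-1}$;
\item[(U3$_j$)] $|h(z_{j,n_j})|>2$;
\item[(U4$_j$)] $|h(a_i)|<u_j$ for all $i\le n_j$ with $a_i\in M_{c_j}$.
\end{itemize}
Put $U_\alpha=\bigcup_\kappa U^\kappa_\alpha$. Apart from (U0), the conditions involve finitely many strict inequalities at points, so each $U^\kappa_\alpha$ is open. The empty code gives the ball of radius $u_0=\frac12$, and all $u_k$ are less than $1$. Hence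
\begin{equation}\label{eq:sandwich}
\{h:|h|<\tfrac12\text{ on }K_\alpha\}\subseteq U_\alpha\subseteq\{h:|h|<1\text{ on }K_\alpha\}.
\end{equation}
A function with a code of length $k$ is allowed the threshold $u_k$ on $K_\alpha$ and pays for it at $k$ marks. The interplay of (U3) and (U4) is visible for the simplest nonempty codes.

\begin{example}\label{ex:marks}
Consider the codes $((0,n))$. Here $C_0=\emptyset$ is missed by every $\alpha$, $T_0=\emptyset$, and $M_0=X$ by (K2), so $N^1_0=\{f:|f|\le u_1\text{ on }X\}$. The set $U^{((0,n))}_\alpha$ consists of all $h$ with $|h|<u_1$ on $K_\alpha\cup\{a_0,\dots,a_n\}$ and $|h(z_{1,n})|>2$. Let $O_\alpha=\bigcup_nU^{((0,n))}_\alpha$, and let $f$ be a function that pays at no mark of level $1$: $|f(z_{1,n})|<2$ for all $n$.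

If $f\in N^1_0$, then $f\in\overline{O_\alpha}$ for every $\alpha$. Given $B_{p'}(f,Q,\varepsilon)$, use (M1) to choose $n$ with $z_{1,n}\notin Q\cup K_\alpha$. By (M0) there is a continuous $\psi:X\to[0,1]$ with $\psi(z_{1,n})=1$ and $\psi=0$ on $Q\cup K_\alpha\cup\{a_0,\dots,a_n\}$. Take $w\in E$ with $|w|=3$, and $\eta\in(0,1)$ with $\eta\,p'(f)<\varepsilon$ on $Q$. Then $h=(1-\psi)(1-\eta)f+\psi w$ lies in $U^{((0,n))}_\alpha\cap B_{p'}(f,Q,\varepsilon)$.

If $f\notin N^1_0$, then by (T2) there is $i$ with $|f(a_i)|>u_1$. The neighborhood
\[
W=\{h:|h(a_i)|>u_1\text{ and }|h(z_{1,n})|<2\text{ for all }n<i\}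
\]
of $f$ misses $O_\alpha$ for every $\alpha$: a function $h\in W$ violates (U4$_1$) if $n\ge i$ and (U3$_1$) if $n<i$.

So among the functions that do not pay, the open set $O_\alpha$ accumulates exactly on $N^1_0$, whatever $\alpha$ is. Neither condition alone achieves this. Without (U3) the union over $n$ is the ball of radius $u_1$ over $K_\alpha\cup\{a_0\}$. Without (U4) the construction of $h$ above puts every $f$ with $|f|\le u_1$ on $K_\alpha$ into the closure.
\end{example}

Two difficulties remain, and they account for the rest of the definition. First, there are infinitely many indices $c$, and one neighborhood $W$ of $f$ can treat only finitely many of them as in the example. Condition (U2) provides the bound: if $\alpha$ meets $C_{c'}$ and $|h|>u_{j-1}$ on $T_{c'}$, then $h$ may not use an index $c_j>c'$. Condition (U1) then ensures that a function close to $f$ can use an index $c$ with $f\notin N^j_c$ only if $f$ fails the bound on $M_c$, which is the failure that (U4) detects. The witness $a_i$ of this failure depends on $c$ and not on $\alpha$; this is why (U4) is stated for $M_c$ rather than for $K_\alpha$. Second, a function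 $f$ may itself be large at some mark $z_{1,n}$. Near such $f$ the sets $U_\alpha^{((c,n))}$ behave like balls of radius $u_1$, the threshold problem reappears, and we repeat the construction at level $2$, and so on. The repetition ends, for each $f$ separately, because by (M2) there is a level $J$ at which $f$ does not pay.

\begin{proposition}\label{prop:cp}
The family $\{U_\alpha:\alpha\in D\}$ is closure-preserving in $C_k(X,E)$.
\end{proposition}

\section{Proof of Proposition~\ref{prop:cp}}\label{sec:prop}

The analytic part of the proof is the following lemma. It says that a function satisfying finitely many inequalities non-strictly can be perturbed so as to satisfy them strictly, and that its value at one more point, far away, can be prescribed.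

\begin{lemma}\label{lem:perturb}
Let $f\in C(X,E)$, let $K,Q\subseteq X$ be compact, and let $u>0$ with $|f|\le u$ on $K$. Let $P\subseteq X$ be finite, and for $r\in P$ let $b^-(r)\in\{-\infty\}\cup(0,\infty)$ and $b^+(r)\in(0,\infty]$ satisfy
\[
b^-(r)\le|f(r)|\le b^+(r),\qquad b^-(r)\ne b^+(r),\qquad b^+(r)\le u\text{ if }r\in K .
\]
Let $z\in X\setminus(Q\cup K\cup P)$. Then for every continuous seminorm $p'$ on $E$ and every $\varepsilon>0$ there is $h\in B_{p'}(f,Q,\varepsilon)$ with $|h|<u$ on $K$, $b^-(r)<|h(r)|<b^+(r)$ for $r\in P$, and $|h(z)|=3$.
\end{lemma}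

\begin{proof}
Let $\delta=\varepsilon/2$. For $r\in P$ we have $b^-(r)<b^+(r)$, and we choose $y_r\in E$ with $b^-(r)<|y_r|<b^+(r)$ and $p'(y_r-f(r))<\delta$, of the form $y_r=\lambda f(r)$. If $b^-(r)<|f(r)|<b^+(r)$, take $\lambda=1$. If $|f(r)|=b^-(r)$, then $|f(r)|>0$, and $\lambda$ slightly larger than $1$ works. If $|f(r)|=b^+(r)$, then again $|f(r)|>0$, and $\lambda$ slightly smaller than $1$ works.

Choose pairwise disjoint open sets $O_r\ni r$ for $r\in P$ and $O_z\ni z$ such that $O_z\cap(Q\cup K)=\emptyset$, $O_r\cap K=\emptyset$ if $r\notin K$, and $p'(f(x)-f(r))<\delta$ for $x\in O_r$. Since $X$ is Tikhonov, there are continuous $\psi_r,\psi_z:X\to[0,1]$ vanishing off $O_r$ and $O_z$ respectively, with $\psi_r(r)=1=\psi_z(z)$. Since $p\ne0$, there is $w\in E$ with $|w|=3$. Choose $\eta\in(0,1)$ with $\eta\,p'(f(x))<\delta$ for all $x\in Q$, and put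
\[
h=\Big(1-\psi_z-\sum_{r\in P}\psi_r\Big)(1-\eta)f+\sum_{r\in P}\psi_r\,y_r+\psi_z\,w .
\]
Then $h$ is continuous, $h(r)=y_r$ for $r\in P$, and $h(z)=w$. At a point $x\in Q\cup K$ we have $\psi_z(x)=0$, so $h(x)$ is either $(1-\eta)f(x)$ or a convex combination of $(1-\eta)f(x)$ and $y_r$, where $x\in O_r$. If $x\in Q$, then $p'((1-\eta)f(x)-f(x))<\delta$ and $p'(y_r-f(x))<2\delta$, so $p'(h(x)-f(x))<2\delta=\varepsilon$. If $x\in K$, then $|(1-\eta)f(x)|<u$, and $x\in O_r$ forces $r\in K$, so $|y_r|<b^+(r)\le u$; hence $|h(x)|<u$.
\end{proof}

Now fix $f\in C(X,E)$. By Lemma~\ref{lem:criterion} we must find one neighborhood $W$ of $f$ that misses $U_\alpha$ for all $\alpha$ in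
\[
D_f=\{\alpha\in D:f\notin\overline{U_\alpha}\}.
\]
If $|f(x_*)|>1$, then $W=\{h:|h(x_*)|>1\}$ misses every $U_\alpha$ by (K1) and \eqref{eq:sandwich}. So assume $|f(x_*)|\le1$ and fix $J$ as in (M2).

A code $\kappa=((c_1,n_1),\dots,(c_k,n_k))$ is \emph{admissible} for $\alpha\in D$ if $\alpha$ misses $C_{c_1},\dots,C_{c_k}$ and $f$ satisfies the non-strict forms of (U1$_j$)--(U4$_j$), that is, for all $j=1,\dots,k$:
\begin{itemize}
\item[(A1$_j$)] $|f|\ge t_j$ on $T_{c_j}$;
\item[(A2$_j$)] for every $c'<c_j$ such that $\alpha$ meets $C_{c'}$, there is $q\in T_{c'}$ with $|f(q)|\le u_{j-1}$;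
\item[(A3$_j$)] $|f(z_{j,n_j})|\ge2$;
\item[(A4$_j$)] $|f(a_i)|\le u_j$ for all $i\le n_j$ with $a_i\in M_{c_j}$.
\end{itemize}
The empty code is admissible for every $\alpha$. By (M2) and (A3$_J$), every admissible code has length less than $J$.

For $j\ge1$ let $l(j)$ be the least $c$ with $f\in N^j_c$, which exists by \eqref{eq:N}, and let
\[
I_j=\{c\le l(j):|f|>u_{j-1}\text{ on }T_c\}.
\]
This is a finite set, and $l(j)\in I_j$ because $t_j>u_{j-1}$. The indices in $I_j$ name the test sets with which $f$ detects $\alpha$ at level $j$. The next lemma says that an $\alpha$ which escapes detection one level above an admissible code is harmless.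

\begin{lemma}\label{lem:closure}
Let $\kappa$ be a code of length $k$ that is admissible for $\alpha$. If $\alpha$ misses $C_c$ for all $c\in I_{k+1}$, then $f\in\overline{U_\alpha}$.
\end{lemma}

\begin{proof}
Let $\kappa=((c_1,n_1),\dots,(c_k,n_k))$ and put $c_{k+1}=l(k+1)$. Given $Q$ compact, $p'$ and $\varepsilon$, we find $n=n_{k+1}$ and $h\in B_{p'}(f,Q,\varepsilon)\cap U^{\kappa'}_\alpha$, where $\kappa'$ is $\kappa$ followed by $(c_{k+1},n)$.

Since $c_{k+1}\in I_{k+1}$, $\alpha$ misses $C_{c_{k+1}}$, and so $K_\alpha\subseteq M_{c_{k+1}}$. Since $f\in N^{k+1}_{c_{k+1}}$, condition (A1$_{k+1}$) holds, (A4$_{k+1}$) holds for every choice of $n$, and $|f|\le u_{k+1}$ on $K_\alpha$. If $c'<c_{k+1}$ and $\alpha$ meets $C_{c'}$, then $c'\notin I_{k+1}$, so $|f(q)|\le u_k$ for some $q\in T_{c'}$; this is (A2$_{k+1}$). Only (A3$_{k+1}$) may fail, and the perturbation will supply it.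

Consider the following finite lists of pairs consisting of a point and a constant.
\begin{itemize}
\item Lower constraints: $(q,t_j)$ for $q\in T_{c_j}$ and $j\le k+1$; and $(z_{j,n_j},2)$ for $j\le k$.
\item Upper constraints: for $j\le k+1$ and each $c'<c_j$ such that $\alpha$ meets $C_{c'}$, the pair $(q,u_{j-1})$ for one chosen $q\in T_{c'}$ with $|f(q)|\le u_{j-1}$; and $(a_i,u_j)$ for $j\le k+1$, $i\le n_j$, $a_i\in M_{c_j}$.
\end{itemize}
For each lower constraint $(r,b)$ we have $|f(r)|\ge b$, and for each upper one $|f(r)|\le b$. Let $P$ be the finite set of points that occur. It is the union of a finite set $P_0$ that does not depend on $n$ and a subset of $\{a_0,\dots,a_n\}$. By (M1) fix $n$ with $z_{k+1,n}\notin Q\cup K_\alpha\cup P_0$. By (M0), $z=z_{k+1,n}$ is not in $Q\cup K_\alpha\cup P$.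

For $r\in P$ let $b^-(r)$ be the largest constant in a lower constraint at $r$, or $-\infty$ if there is none. Let $b^+(r)$ be the least constant in an upper constraint at $r$, where $(r,u_{k+1})$ counts as an upper constraint if $r\in K_\alpha$, or $+\infty$ if there is none. Then $b^-(r)\le|f(r)|\le b^+(r)$, and $b^-(r)\ne b^+(r)$ because no lower constant is an upper constant. Lemma~\ref{lem:perturb} with $K=K_\alpha$ and $u=u_{k+1}$ gives $h\in B_{p'}(f,Q,\varepsilon)$ that satisfies (U0) for $\kappa'$, satisfies all constraints strictly, and has $|h(z)|=3>2$. So (U1$_j$)--(U4$_j$) hold for $j\le k+1$. As $\alpha$ misses $C_{c_1},\dots,C_{c_{k+1}}$, we get $h\in U^{\kappa'}_\alpha$.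
\end{proof}

The neighborhood $W$ has two tasks at each level $j\le J$. It must keep the functions large on the test sets $T_c$, $c\in I_j$. And it must confine the pairs $(c_j,n_j)$ available to a function $h\in W$ to a finite set, on which the strict conditions for $h$ imply the non-strict ones for $f$.

Let $c<l(j)$, so that $f\notin N^j_c$. Either $|f(q)|<t_j$ for some $q\in T_c$; then we fix one such point $q(j,c)$ and say that $c$ is \emph{of the first kind} at level $j$. Or $|f|\ge t_j$ on $T_c$; then $|f|>u_j$ somewhere on $M_c$, by (T2) there is a least $i=i(j,c)$ with $a_i\in M_c$ and $|f(a_i)|>u_j$, and we say that $c$ is \emph{of the second kind} at level $j$. Let $W$ be the set of $h\in C(X,E)$ such that for all $j=1,\dots,J$: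
\begin{itemize}
\item[(W1)] $|h|>u_{j-1}$ on $T_c$ for all $c\in I_j$;
\item[(W2)] $|h(q(j,c))|<t_j$ for all $c<l(j)$ of the first kind;
\item[(W3)] $|h(a_{i(j,c)})|>u_j$ for all $c<l(j)$ of the second kind;
\item[(W4)] $|h(z_{j,n})|<2$ for all $c<l(j)$ of the second kind and all $n<i(j,c)$ with $|f(z_{j,n})|<2$.
\end{itemize}
These are finitely many strict inequalities at points, all satisfied by $f$, so $W$ is an open neighborhood of $f$.

\begin{lemma}\label{lem:W}
$W\cap U_\alpha=\emptyset$ for all $\alpha\in D_f$.
\end{lemma}

\begin{proof}
Let $\alpha\in D_f$ and suppose that $h\in W\cap U^\kappa_\alpha$ with $\kappa=((c_1,n_1),\dots,(c_k,n_k))$. Then $\alpha$ misses $C_{c_1},\dots,C_{c_k}$. Let $\kappa|j$ be the code formed by the first $j$ pairs of $\kappa$. We show by induction on $j\le\min(k,J)$ that $\kappa|j$ is admissible for $\alpha$. This holds for $j=0$. Let $1\le j\le\min(k,J)$ and let $\kappa|(j-1)$ be admissible for $\alpha$.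

\emph{The index $c_j$ is less than $l(j)$.} Since $f\notin\overline{U_\alpha}$, Lemma~\ref{lem:closure} gives $c\in I_j$ such that $\alpha$ meets $C_c$. By (W1), $|h|>u_{j-1}$ on $T_c$, so (U2$_j$) excludes $c<c_j$. Also $c\neq c_j$, as $\alpha$ misses $C_{c_j}$. Hence $c_j<c\le l(j)$.

\emph{Condition} (A1$_j$). If $c_j$ were of the first kind at level $j$, then (W2) would contradict (U1$_j$). So $c_j$ is of the second kind, which means that (A1$_j$) holds. Let $i=i(j,c_j)$.

\emph{Condition} (A2$_j$). Let $c'<c_j$ be such that $\alpha$ meets $C_{c'}$. By (U2$_j$) and (W1), $c'\notin I_j$. Since $c'<l(j)$, there is $q\in T_{c'}$ with $|f(q)|\le u_{j-1}$.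

\emph{Conditions} (A3$_j$) \emph{and} (A4$_j$). If $n_j\ge i$, then (U4$_j$) gives $|h(a_i)|<u_j$, contrary to (W3). So $n_j<i$. If $|f(z_{j,n_j})|<2$, then (W4) contradicts (U3$_j$); this proves (A3$_j$). Every $i'\le n_j$ is less than $i$, so by the minimality of $i$ we have $|f(a_{i'})|\le u_j$ if $a_{i'}\in M_{c_j}$; this is (A4$_j$). The induction is complete.

No code of length $J$ is admissible, so $k<J$, and $\kappa$ itself is admissible for $\alpha$. By Lemma~\ref{lem:closure}, $\alpha$ meets $C_c$ for some $c\in I_{k+1}$, and by (T1) there is $q\in K_\alpha\cap T_c$. Since $k+1\le J$, (W1) gives $|h(q)|>u_k$, which contradicts (U0).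
\end{proof}

Lemma~\ref{lem:W} completes the proof of Proposition~\ref{prop:cp}.

\section{Proof of Theorems~\ref{thm:polish} and~\ref{thm:general}}\label{sec:main}

By Lemmas~\ref{lem:group} and~\ref{lem:separable} and Subsection~\ref{sub:dichotomy}, it remains to find, under assumption \eqref{eq:noncompact}, a closure-preserving base of open neighborhoods of $0$. For $m\ge1$ let $U^{(m)}_\alpha$, $\alpha\in D$, be the sets $U_\alpha$ constructed for the seminorm $p=p_m$, which is nonzero because $p_m\ge p_1$. By Proposition~\ref{prop:cp} and Lemma~\ref{lem:criterion}, the family $\{\frac1mU^{(m)}_\alpha:\alpha\in D\}$ is closure-preserving for each $m$. To merge these countably many families into a single closure-preserving family, we discard members so that near each $f\ne0$ only finitely many $m$ matter. Let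
\[
D_m=\{\alpha\in D:\tau_i\le\alpha\text{ for all }i\le m\},\qquad
\mathcal B=\{\tfrac1mU^{(m)}_\alpha:m\ge1,\ \alpha\in D_m\}.
\]
By \eqref{eq:sandwich} the members of $\mathcal B$ are open neighborhoods of $0$, and
\begin{equation}\label{eq:small}
\tfrac1mU^{(m)}_\alpha\subseteq\{h:p_m(h)<\tfrac1m\text{ on }K_\alpha\}.
\end{equation}

\emph{$\mathcal B$ is a base at $0$.} Given a compact $K$, $m'\ge1$ and $\varepsilon>0$, take $m\ge m'$ with $m>1/\varepsilon$, and by (K2) take $\alpha\in D_m$ with $K\subseteq K_\alpha$. By \eqref{eq:small}, $\frac1mU^{(m)}_\alpha\subseteq B_{p_{m'}}(0,K,\varepsilon)$.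

\emph{$\mathcal B$ is closure-preserving.} We use Lemma~\ref{lem:criterion}. At $f=0$ there is nothing to check, since $0$ lies in every member. Let $f\ne0$. The $a_i$ are dense in $X$ and the $p_m$ separate the points of $E$, so there are $i$ and $m_1\ge1$ with $p_{m_1}(f(a_i))>0$. Take $m_0\ge\max(i,m_1)$ with $1/m_0<p_{m_1}(f(a_i))$. If $m\ge m_0$ and $\alpha\in D_m$, then $a_i\in K_\alpha$ by (K1), so by \eqref{eq:small} every $h\in\frac1mU^{(m)}_\alpha$ satisfies
\[
p_{m_1}(h(a_i))\le p_m(h(a_i))<1/m\le1/m_0 .
\]
Thus the neighborhood $W_1=\{h:p_{m_1}(h(a_i))>1/m_0\}$ of $f$ misses all members of $\mathcal B$ with $m\ge m_0$. The members with $m<m_0$ form a finite union of closure-preserving families, so some neighborhood $W_2$ of $f$ misses all of them that do not have $f$ in their closure. Then $W_1\cap W_2$ is as required.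

This proves Theorem~\ref{thm:general}, and Theorem~\ref{thm:polish} is the special case of a Polish space $X$, with the identity as compact-covering map, and $E=\mathbb R$.

\begin{remark}
The hypothesis on $X$ enters through Lemma~\ref{lem:coding}, which yields the cofinal family $K_\alpha$ and the finite test sets; by Theorem~\ref{thm:converse} the conclusion fails for $X=\mathbb Q$. Complete regularity of $X$ and local convexity of $E$ are what Lemma~\ref{lem:perturb} needs. Separability of $E$ is used only in Lemma~\ref{lem:separable}, and metrizability of $E$ provides the countable sequence of seminorms $p_m$.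
\end{remark}

\section{Stratifiability forces closed subspaces to be Baire}\label{sec:converse}

In this section $X$ is separable metrizable, with metric $d$. We first note that every $M_1$ space is stratifiable (Ceder's implication $M_1\Rightarrow M_3$); the argument is short.

\begin{lemma}\label{lem:M1strat}
Every $M_1$ space $Y$ is stratifiable.
\end{lemma}

\begin{proof}
Let $\bigcup_n\mathcal B_n$ be a base with each $\mathcal B_n$ closure-preserving. For closed $H$ let $G(n,H)$ be the complement of $\bigcup\{\overline B:B\in\mathcal B_0\cup\dots\cup\mathcal B_n,\ \overline B\cap H=\emptyset\}$. This union is closed, since $\mathcal B_0\cup\dots\cup\mathcal B_n$ is closure-preserving. So $G(n,H)$ is an open set containing $H$, and it increases with $H$. If $y\notin H$, then by regularity there are $n$ and $B\in\mathcal B_n$ with $y\in B$ and $\overline B\cap H=\emptyset$. Then $B\cap G(n,H)=\emptyset$, so $y\notin\overline{G(n,H)}$.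
\end{proof}

Next we translate stratifiability of $C_k(X)$ into a property of the compact subsets of $X$.

\begin{lemma}\label{lem:catch}
Let $C_k(X)$ be stratifiable. One can assign to each nonempty compact $K\subseteq X$ a number $n(K)\in\omega$ and a compact set $L(K)\subseteq X$, and to each $n\in\omega$ and $f\in C(X)$ a compact set $R(n,f)\subseteq X$, such that
\begin{equation}\label{eq:catch}
\max_K|f|\ge1\ \Longrightarrow\ f(x)\ne0\text{ for some }x\in R(n(K),f)\cap L(K).
\end{equation}
\end{lemma}

\begin{proof}
Let $G(n,H)$ be as in the definition of stratifiability. For $n$ and $f$ choose a compact $R(n,f)$ and $\delta>0$ with $B(f,R(n,f),\delta)\subseteq G(n,\{f\})$. For $K$ let $H_K=\{f:\max_K|f|\ge1\}$, a closed set not containing $0$. There is $n(K)$ with $0\notin\overline{G(n(K),H_K)}$, so some basic neighborhood $B(0,L(K),\varepsilon)$ misses $G(n(K),H_K)$. By monotonicity it misses $G(n(K),\{f\})$ for every $f\in H_K$. Let $f\in H_K$ and $R=R(n(K),f)$, and suppose that $f=0$ on $R\cap L(K)$. The function equal to $f$ on $R$ and to $0$ on $L(K)$ is then well defined and continuous on the closed set $R\cup L(K)$. By the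 Tietze theorem it extends to some $h\in C(X)$, and $h$ lies in both $G(n(K),\{f\})$ and $B(0,L(K),\varepsilon)$, a contradiction.
\end{proof}

Property \eqref{eq:catch} is an abstract form of Lemma~\ref{lem:test}. In the setting of Section~\ref{sec:coding} with $E=\mathbb R$ it holds with $L(K)=K_\alpha\supseteq K$ and with $R(n,f)=T(C)$, where $C$ is given by (T3) for some $0<t<u<1$. To refute \eqref{eq:catch} we build a function $f$ that is a sum of bumps supported on a locally finite sequence of open sets $V_k$, together with compact sets $K_k$ such that $n(K_k)=n$ is constant, $K_k$ contains the peak of the $k$th bump, and $L(K_k)$ avoids $V_m$ for $m<k$. The compact set $R(n,f)$ meets only finitely many $V_m$, and \eqref{eq:catch} then fails for large $k$. The difficulty is that $V_m$ must be chosen before the later $K_k$ are known. It is overcome by keeping, at each stage, a family of candidates that is still large in the following sense.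

Let $A\subseteq X$, let $G$ be a nonempty relatively open subset of $A$, and let $\mathcal K$ be a family of nonempty compact subsets of $A$. We call $\mathcal K$ \emph{cofinal in $G$} if every compact subset of $G$ lies in a member of $\mathcal K$. A family cofinal in $G$ is cofinal in every nonempty relatively open subset of $G$.

\begin{lemma}\label{lem:fusion}
If $\mathcal K=\bigcup_{n\in\omega}\mathcal K_n$ is cofinal in $G$, then some $\mathcal K_n$ is cofinal in some nonempty relatively open $G'\subseteq G$.
\end{lemma}

\begin{proof}
Fix $y\in G$ and let $G^n=\{x\in G:d(x,y)<2^{-n}\}$. Suppose that for every $n$ some compact $K^n\subseteq G^n$ lies in no member of $\mathcal K_n$. The set $K=\{y\}\cup\bigcup_nK^n\subseteq G$ is compact, since a neighborhood of $y$ contains all but finitely many $K^n$. So $K$ lies in a member of some $\mathcal K_n$, and then so does $K^n$, a contradiction.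
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
By Lemma~\ref{lem:M1strat} we may assume that $C_k(X)$ is stratifiable. Let $n(K)$, $L(K)$, $R(n,f)$ be as in Lemma~\ref{lem:catch}. Suppose that a closed set $A\subseteq X$ is not Baire. Then there is a nonempty relatively open $O\subseteq A$ with $O=\bigcup_kF_k$, where each $F_k$ is closed and nowhere dense in $O$. Meagerness of $O$ will be used twice: to find room outside the sets $L(K)$, and to make the sequence $V_k$ locally finite.

\emph{Step 1: no compact $L\subseteq X$ contains a nonempty relatively open $G\subseteq O$.} Otherwise $\overline G\subseteq A\cap L$ is compact and $G$ is open in $\overline G$, so $G$ is locally compact and hence Baire. But $G=\bigcup_k(F_k\cap G)$ with each $F_k\cap G$ nowhere dense in $G$.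

\emph{Step 2: the recursion.} The family of all nonempty compact subsets of $A$ is cofinal in $O$. Splitting it according to the value of $n(K)$, we get from Lemma~\ref{lem:fusion} a number $n$ and a nonempty relatively open $G_0\subseteq O$ such that $\mathcal K_0=\{K\subseteq A:K\text{ nonempty compact},\ n(K)=n\}$ is cofinal in $G_0$. Let $\hat G_0$ be open in $X$ with $\hat G_0\cap A=G_0$, and let $\mathcal V$ be a countable base of $X$. We construct open sets $\hat G_k\subseteq X$ with nonempty traces $G_k=\hat G_k\cap A\subseteq O$, families $\mathcal K_0\supseteq\mathcal K_1\supseteq\cdots$ with $\mathcal K_k$ cofinal in $G_k$, and sets $V_k\in\mathcal V$ such that for all $k$: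
\begin{itemize}
\item[(a)] $V_k\subseteq\hat G_k$ and $V_k\cap A\ne\emptyset$;
\item[(b)] $V_k\cap L(K)=\emptyset$ for all $K\in\mathcal K_{k+1}$;
\item[(c)] $\overline{\hat G_{k+1}}\subseteq\hat G_k$, $G_{k+1}\cap F_k=\emptyset$, and $d(x,A)<2^{-k}$ for $x\in\hat G_{k+1}$.
\end{itemize}
Let $\hat G_k$ and $\mathcal K_k$ be given. The set $G_k\setminus F_k$ is nonempty and relatively open in $A$, so there is a nonempty relatively open $G'\subseteq A$ with $\overline{G'}\subseteq G_k\setminus F_k$. For $K\in\mathcal K_k$, Step 1 gives a point of $G_k\setminus L(K)$, and this point has a neighborhood $V\in\mathcal V$ with $V\subseteq\hat G_k\setminus L(K)$. So $\mathcal K_k$ is the union of the families $\{K\in\mathcal K_k:V\cap L(K)=\emptyset\}$, where $V$ ranges over the countably many members of $\mathcal V$ satisfying (a). As $\mathcal K_k$ is cofinal in $G'$, Lemma~\ref{lem:fusion} gives such a $V=V_k$ and a nonempty relatively open $G_{k+1}\subseteq G'$ in which $\mathcal K_{k+1}=\{K\in\mathcal K_k:V_k\cap L(K)=\emptyset\}$ is cofinal. Since $\overline{G_{k+1}}\subseteq\overline{G'}\subseteq\hat G_k$ and $X$ is normal, there is an open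 $N$ with $\overline{G_{k+1}}\subseteq N\subseteq\overline N\subseteq\hat G_k$. The set $A\setminus G_{k+1}$ is closed in $X$, so
\[
\hat G_{k+1}=\{x\in N:d(x,A)<2^{-k}\}\setminus(A\setminus G_{k+1})
\]
is open, has trace $G_{k+1}$ on $A$, and satisfies (c).

\emph{Step 3: $\{V_k\}$ is locally finite in $X$.} By (c), $\bigcap_k\overline{\hat G_k}=\bigcap_k\hat G_k$, and this set lies in $A$ because $A$ is closed. So it equals $\bigcap_kG_k\subseteq O\setminus\bigcup_kF_k=\emptyset$. Thus every $x\in X$ lies outside some $\overline{\hat G_k}$, and the complement of $\overline{\hat G_k}$ is a neighborhood of $x$ that misses $V_m\subseteq\hat G_m\subseteq\hat G_k$ for all $m\ge k$.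

\emph{Step 4: the contradiction.} Pick $x_k\in V_k\cap A\subseteq G_k$ and a continuous $\varphi_k:X\to[0,1]$ that vanishes off $V_k$ and has $\varphi_k(x_k)=1$. By Step 3, $f=\sum_k\varphi_k$ is continuous, and the compact set $R(n,f)$ meets only finitely many $V_m$. Take $N_0$ such that $R(n,f)\cap V_m=\emptyset$ for $m\ge N_0$. Since $\mathcal K_{N_0}$ is cofinal in $G_{N_0}$, there is $K\in\mathcal K_{N_0}$ with $x_{N_0}\in K$. Then $n(K)=n$ and $\max_K|f|\ge f(x_{N_0})\ge1$, so \eqref{eq:catch} gives $x\in R(n,f)\cap L(K)$ with $f(x)\ne0$. Hence $x\in V_m$ for some $m$, and $m<N_0$ because $x\in R(n,f)$. But $K\in\mathcal K_{N_0}\subseteq\mathcal K_{m+1}$, so $V_m\cap L(K)=\emptyset$ by (b). This contradiction shows that every closed subspace of $X$ is Baire.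

\emph{The coanalytic case.} Let $X$ be coanalytic in a Polish space. If $X$ is Polish, then $C_k(X)$ is $M_1$ by Theorem~\ref{thm:polish}. If $C_k(X)$ is $M_1$, it is stratifiable by Lemma~\ref{lem:M1strat}. Finally, let $C_k(X)$ be stratifiable. By Hurewicz's theorem \cite[21.21]{Kechris}, a coanalytic subset of a Polish space that is not Polish contains a relatively closed copy of $\mathbb Q$. Since $\mathbb Q$ is not Baire, the first part shows that $X$ contains no such copy, so $X$ is Polish.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.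

\bibitem{NMP}
\emph{Near metric properties of function spaces},
\texttt{https://www.impan.pl/shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 111690}.

\end{thebibliography}
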